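# An odd noise operator on the cube, and the failure of the Bishop–Phelps–Bollobás property for the real pair $(c_0,\ell_1)$

Banach spaces are real, except in one paragraph of Section 2 where complex scalars are announced. For a Banach space $X$, $B_X$ and $S_X$ are the closed unit ball and the unit sphere, and $L(X,Y)$ is the space of bounded linear operators with the operator norm.

## 1. The odd part of the noise operator on the discrete cube

Fix $M\in\mathbb N$ and let $Q=\{-1,1\}^M$ with the uniform probability; $E_Q$ (or $E_{a\in Q}$) is the expectation. For $I\subset\{1,\dots,M\}$ put $\chi_I(a)=\prod_{m\in I}a_m$. The functions $\chi_I$ form an orthonormal basis of the functions on $Q$, so every $h:Q\to\mathbb R$ is $\sum_I\hat h(I)\chi_I$ with $\hat h(I)=E_Q[h\chi_I]$. Note $\chi_I\chi_J=\chi_{I\triangle J}$.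

For $|r|\le 1$ the *noise operator* is $N_rh=\sum_I r^{|I|}\hat h(I)\chi_I$. It is an integral operator:
$$(N_rh)(b)=E_{a\in Q}\Big[h(a)\prod_{m=1}^M(1+r\,a_mb_m)\Big],$$
because expanding the product gives $\sum_I r^{|I|}\chi_I(a)\chi_I(b)$. The kernel is nonnegative and has mean $1$ in $a$, so $N_rh$ is an average of values of $h$, and $\|N_rh\|_\infty\le\|h\|_\infty$.

Now fix $\rho\in(0,1)$ and put
$$H=\tfrac12\,(N_\rho-N_{-\rho}),\qquad Hh=\sum_{|I|\ \mathrm{odd}}\rho^{|I|}\hat h(I)\chi_I .$$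
The second formula holds because $\rho^{|I|}-(-\rho)^{|I|}$ is $2\rho^{|I|}$ for odd $|I|$ and $0$ for even $|I|$. From the bound for $N_{\pm\rho}$, and since $\emptyset$ has even size,
$$\|Hh\|_\infty\le\|h\|_\infty,\qquad E_Q[Hh]=0. \tag{1}$$

For instance, if $M=2$ and $h=h_0+h_1a_1+h_2a_2+h_{12}a_1a_2$, then $Hh=\rho(h_1a_1+h_2a_2)$, which is $\rho$ times the odd part $\frac12(h(a)-h(-a))$ of $h$. For $M=3$ there is one more term, $\rho^3h_{123}a_1a_2a_3$.

Two features of $H$ pull in opposite directions, and the whole proof lives on their coexistence.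

* **Adding $1$ costs nothing in $L_1$.** If $\|h\|_\infty\le1$, then $1+Hh\ge0$ by (1), hence
$$E_Q|1+Hh|=E_Q[1+Hh]=1. \tag{2}$$
* **$H$ almost fixes the coordinate functions.** $H$ maps the function $a_m$ to $\rho a_m$. With $\langle a,b\rangle=\frac1M\sum_m a_mb_m$ and $k(a,b)=\sum_{|I|\text{ odd}}\rho^{|I|}\chi_I(a)\chi_I(b)$ the kernel of $H$, this says
$$E_{a,b}\big[k(a,b)\,\langle a,b\rangle\big]=\rho . \tag{3}$$
Yet $\langle a,b\rangle$ is tiny for most pairs: it is a mean of $M$ independent signs, so it exceeds $\delta$ in modulus with probability at most $2e^{-M\delta^2/2}$.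

**What this is for.** By (2), the operator $(t,h)\mapsto t\cdot 1+Hh$ from $\mathbb R\oplus_\infty L_\infty(Q)$ to $L_1(Q)$ has norm one and attains it at $(1,0)$. We shall replace $Q$ by a small random set of points and cut $H$ down to low degree. The result is an operator from $c_0$ to $\ell_1$ that *almost* attains its norm at the first unit vector, but is at distance almost $1$ from every norm-one operator that attains its norm near that vector.

## 2. The Bishop–Phelps–Bollobás property and the pair $(c_0,\ell_1)$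

**Definition (BPBp).** A pair $(X,Y)$ of Banach spaces has the Bishop–Phelps–Bollobás property for operators if for every $\varepsilon>0$ there is $\eta(\varepsilon)>0$ such that whenever $T\in S_{L(X,Y)}$ and $x_0\in S_X$ satisfy $\|Tx_0\|>1-\eta(\varepsilon)$, there exist $S\in S_{L(X,Y)}$ and $u_0\in S_X$ with
$$\|Su_0\|=1,\qquad\|u_0-x_0\|<\varepsilon,\qquad\|S-T\|<\varepsilon .$$

So an operator that almost attains its norm at $x_0$ must be close to one that attains its norm *at a point close to* $x_0$, with a quality depending only on $\varepsilon$.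

**Example.** If $X$ and $Y$ are finite dimensional, the pair has the BPBp. Otherwise, for some $\varepsilon$ there would be norm-one $T_k$ and $x_k$ with $\|T_kx_k\|>1-\frac1k$ that admit no $(S,u_0)$. Along a subsequence $T_k\to T$, $x_k\to x$, with $\|T\|=\|x\|=\|Tx\|=1$, and $(S,u_0)=(T,x)$ works for large $k$, a contradiction.

Here is the background to the question. For a *complex* Banach space $Y$ let
$$\delta(\varepsilon)=\inf\big\{\sup\{\|x+\lambda\varepsilon y\|-1:\lambda\in\mathbb C,\ |\lambda|=1\}:x,y\in S_Y\big\};$$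
$Y$ is $\mathbb C$-uniformly convex if $\delta(\varepsilon)>0$ for every $\varepsilon>0$. (For $Y=\mathbb C$: choosing $\lambda$ with $\lambda y=x$ gives $|x+\lambda\varepsilon y|-1=\varepsilon$, the largest possible value, so $\delta(\varepsilon)=\varepsilon$.) In the complex case $(\mathcal C_0(L),Y)$ has the BPBp for every locally compact Hausdorff $L$ and every $\mathbb C$-uniformly convex $Y$, and complex $L_1(\mu)$ is $\mathbb C$-uniformly convex; so complex $(c_0,L_1(\mu))$ has the BPBp for any positive measure $\mu$. The paper "On the Bishop-Phelps-Bollobás Property" raises the question whether the parallel result holds in the real case, even for $(c_0,\ell_1)$. In the real case the norm attaining operators from $c_0$ to $\ell_1$ are dense in $L(c_0,\ell_1)$. So a negative answer cannot come from the set of norm attaining operators being too small; it must come from *where* nearby operators attain their norm.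

From now on everything is real. We index $c_0$ by $0,1,2,\dots$ and $\ell_1$ by $1,2,\dots$, and $e_0$ is the first unit vector of $c_0$.

**Theorem 1.** Let $\varepsilon,\eta\in(0,1)$. There is $T\in S_{L(c_0,\ell_1)}$ with $\|Te_0\|>1-\eta$ such that every $S\in S_{L(c_0,\ell_1)}$ with $\|Su_0\|=1$ for some $u_0\in S_{c_0}$ with $\|u_0-e_0\|<1$ satisfies $\|S-T\|>\varepsilon$. Consequently the real pair $(c_0,\ell_1)$ fails the BPBp: for no $\varepsilon\in(0,1)$ does an $\eta(\varepsilon)$ exist.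

**Theorem 2.** Let $L\ne\emptyset$ be locally compact Hausdorff and $\mu$ a positive measure with $L_1(\mu)\neq\{0\}$ (real spaces). Then $(\mathcal C_0(L),L_1(\mu))$ has the BPBp if and only if $L$ is finite or $\dim L_1(\mu)<\infty$. If both are infinite, no $\varepsilon\in(0,1)$ admits an $\eta(\varepsilon)$.

**Theorem 3.** Let $0<\eta<\frac1{16}$, $T\in S_{L(c_0,\ell_1)}$, $x_0\in S_{c_0}$, $\|Tx_0\|>1-\eta$. There are $S\in S_{L(c_0,\ell_1)}$, $u_0\in S_{c_0}$ with $\|Su_0\|=1$, $\|u_0-x_0\|\le1$ and $\|S-T\|\le4\sqrt{2\eta}+3\eta$. In particular, for every $\varepsilon>1$ the requirement in the definition of the BPBp holds with $\eta(\varepsilon)=\frac1{100}$, while by Theorem 1 it fails for every $\varepsilon<1$. (The value $\varepsilon=1$ itself is not decided here.)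

## 3. Attaining the norm near $e_0$ forces column domination

To show that $T$ is far from all competitors $S$, we need a property shared by all competitors that $T$ violates. For $R\in L(c_0,\ell_1)$ write $R_{ij}=(Re_i)_j$.

**Lemma 1.** Let $S\in S_{L(c_0,\ell_1)}$ and $u_0\in S_{c_0}$ with $\|Su_0\|=1$ and $\|u_0-e_0\|<1$. Put $\sigma=Se_0$. Then $\|\sigma\|_1=1$, and for every $n$ and every $j$,
$$\sum_{i=1}^n|S_{ij}|\le|\sigma_j|. \tag{4}$$

**Step 1: the norm is attained at $e_0$ itself.** For $i\ge1$ we have $|u_0(i)|<1$. Since $\|u_0\|=1$ and the maximum of $|u_0|$ is attained (we are in $c_0$), $|u_0(0)|=1$. Take $y^*\in B_{\ell_\infty}$ with $y^*(Su_0)=1$ and put $\beta_i=y^*(Se_i)$. The functional $y^*\circ S$ on $c_0$ has norm $\sum|\beta_i|\le1$, and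
$$1=\sum_i\beta_iu_0(i)\le\sum_i|\beta_i||u_0(i)|\le\sum_i|\beta_i|\le1 .$$
All are equalities, so $|\beta_i|(1-|u_0(i)|)=0$ for all $i$. Hence $\beta_i=0$ for $i\ge1$, $|\beta_0|=1$, and $1\ge\|\sigma\|_1\ge|y^*(Se_0)|=|\beta_0|=1$.

**Step 2: each single image is dominated.** Let $x\in B_{c_0}$ with $x(0)=0$ and $s=Sx$. Then $\|e_0\pm x\|\le1$, so $\|\sigma\pm s\|_1\le1$. For real numbers $|p+q|+|p-q|=2\max(|p|,|q|)$. Adding the two inequalities,
$$2\sum_j\max(|\sigma_j|,|s_j|)=\sum_j\big(|\sigma_j+s_j|+|\sigma_j-s_j|\big)\le2=2\sum_j|\sigma_j| .$$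
Each maximum is at least $|\sigma_j|$, so each equals $|\sigma_j|$: thus $|s_j|\le|\sigma_j|$ for all $j$.

**Step 3: pass to absolute sums.** Fix $j$ and apply Step 2 to $x=\sum_{i=1}^n\operatorname{sign}(S_{ij})e_i$. The $j$-th coordinate of $Sx$ is $\sum_{i=1}^n|S_{ij}|$, and (4) follows. $\blacksquare$

**Example.** The operator $Sx=\big(\frac{x(0)+x(1)}2,\frac{x(0)-x(1)}2,0,0,\dots\big)$ has $\|Sx\|_1=\max(|x(0)|,|x(1)|)$, so it has norm one and attains it at $e_0$. Here $\sigma=(\frac12,\frac12,0,\dots)$ and (4) is an equality for $j=1,2$.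

**A linear test for domination.** Let $a_i(m),b_j(m)\in\{-1,1\}$ for $1\le i,j\le n$, $1\le m\le M$, and $z_{ij}=\frac1M\sum_ma_i(m)b_j(m)$. For $R\in L(c_0,\ell_1)$,
$$\sum_{i,j=1}^nR_{ij}z_{ij}=\frac1M\sum_{m=1}^My_m(Rx_m)\le\|R\|, \tag{5}$$
where $x_m=\sum_{i=1}^na_i(m)e_i\in B_{c_0}$ and $y_m\in B_{\ell_\infty}$ has coordinates $b_j(m)$ for $j\le n$ and $0$ for $j>n$. If moreover $|z_{ij}|\le\delta$ for all $i,j$, then every $S$ as in Lemma 1 satisfies
$$\sum_{i,j=1}^nS_{ij}z_{ij}\le\delta\sum_j\sum_{i=1}^n|S_{ij}|\le\delta\sum_j|\sigma_j|=\delta. \tag{6}$$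
So we look for $T$ of norm one, with $\|Te_0\|$ close to $1$, for which the left side of (5) is almost $1$.

**How far does near-attainment force domination?** Suppose $V:c_0\to\ell_1$ depends only on $x(0),\dots,x(n)$, $\|V\|\le1+\eta$, and $\sigma=Ve_0$ has $\|\sigma\|_1=1$. Let $r_{ij}=V_{ij}$, $1\le i\le n$. The computation of Step 2, with $1+\eta$ in place of $1$, gives for each sign vector $x\in\{\pm1\}^n$ and $s_j=\sum_ix_ir_{ij}$
$$\sum_j(|s_j|-|\sigma_j|)^+=\sum_j\max(|s_j|,|\sigma_j|)-1\le\eta. \tag{7}$$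
With one extra row ($n=1$), shortening $r_{1j}$ to length $|\sigma_j|$ where necessary changes $V$ by at most $\eta$ and produces domination. With $n$ rows, the natural attempt is to do the same for all sign vectors at once. Since $\sum_i|r_{ij}|$ is the maximum of $s_j$ over $x$, summing (7) over the $2^n$ sign vectors gives
$$\sum_j\Big(\sum_{i=1}^n|r_{ij}|-|\sigma_j|\Big)^+\le2^n\eta ,$$
and scaling each column $(r_{ij})_i$ down to absolute sum at most $|\sigma_j|$ changes $V$ by at most $2^n\eta$. For fixed $n$ this is a useful bound. In $c_0$ the number of rows is unbounded, and here the attempt stops: (7) allows each $x$ its own exceptional set of coordinates $j$, of small mass, and nothing prevents these sets from covering everything as $x$ varies. A counterexample must exploit exactly this.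

**A first candidate, and why it fails.** Take $\sigma=(\frac1n,\dots,\frac1n)$ and a flat orthogonal matrix for $r$. Let $n=4^k$, let $i,j$ run over $\mathbb F_2^{2k}$, let $h_{ij}=(-1)^{i\cdot j}$ be the Walsh matrix, and $r_{ij}=c\,n^{-3/2}h_{ij}$ with $0<c\le1$. Domination is badly violated: $\sum_i|r_{ij}|=cn^{-1/2}$ against $\frac1n$. Since $\|xh\|_2=\sqrt n\|x\|_2$, for $x\in[-1,1]^n$ we have $\|xr\|_1\le\sqrt n\,\|xr\|_2=\sqrt n\cdot cn^{-3/2}\cdot\sqrt n\,\|x\|_2\le c$. But the condition we need is on $\sum_j|\frac1n+(xr)_j|$. Choose $l$ with $2/c\le2^l<4/c$, let $k\ge l$, and test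
$$x(i)=(-1)^{i_1i_2+i_3i_4+\dots+i_{2(k-l)-1}i_{2(k-l)}},$$
which ignores the last $2l$ coordinates. The Walsh sum factors over pairs. A pair that occurs contributes $\sum_{p,q\in\mathbb F_2}(-1)^{pq+pa+qb}=2(-1)^{ab}$, and a pair that does not occur contributes $4$ if $a=b=0$ and $0$ otherwise. So $(xr)_j=\pm c\,2^{-3k}2^{k-l}4^l=\pm2^lc/n$ for $4^{-l}n$ indices $j$, and $0$ for the others. The sum of the signs is a product of factors $\sum_{a,b}(-1)^{ab}=2$, so plus signs are in the majority. The numbers $|1+2^lc|$ and $|1-2^lc|$ average to $2^lc$, hence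
$$\sum_j\big|\tfrac1n+(xr)_j\big|\ge1-4^{-l}+4^{-l}2^lc=1+2^{-l}(c-2^{-l})\ge1+\tfrac c4\cdot\tfrac c2=1+\tfrac{c^2}8 .$$
So for large $k$ a norm at most $1+\eta$ forces $c\le\sqrt{8\eta}$, and then $x\mapsto x(0)\sigma$ is a norm-one operator attaining its norm at $e_0$ at distance at most $c\le\sqrt{8\eta}$: no counterexample. The defect is visible: we only had an $L_2$ bound on the vector $n\cdot xr$, while we need this vector to be bounded by $1$ up to a small $L_1$ error, for every $x$. That is what the operator $H$ of Section 1 provides, by (1).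

## 4. Polynomially many points that see all low-degree polynomials

**Proposition 1.** For all $\delta,\eta\in(0,1)$ there are $n,M\in\mathbb N$, a real $n\times n$ matrix $(r_{ij})$, and signs $a_i(m),b_j(m)\in\{-1,1\}$ ($1\le i,j\le n$, $1\le m\le M$) such that, with $z_{ij}=\frac1M\sum_{m=1}^Ma_i(m)b_j(m)$:

* (a) $\sum_{j=1}^n\big|\frac1n+\sum_{i=1}^nx_ir_{ij}\big|\le1+\eta$ for all $x\in[-1,1]^n$;
* (b) $|z_{ij}|\le\delta$ for all $i,j$;
* (c) $\sum_{i,j}r_{ij}z_{ij}\ge1-\delta$.

Note that (b) and (c) force $\sum_{i,j}|r_{ij}|\ge(1-\delta)/\delta$, whereas domination by the row $(\frac1n,\dots,\frac1n)$ would force $\sum_{i,j}|r_{ij}|\le1$.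

**Why not use the whole cube?** Let both families of points be all of $Q$ and $r_{ab}=|Q|^{-2}k(a,b)$. Then (a) holds with $\eta=0$ by (2), and $\sum r_{ab}\langle a,b\rangle=\rho$ by (3). But (b) fails, as $\langle a,a\rangle=1$; and indeed $\sum_a|r_{ab}|=|Q|^{-1}E_a|k(a,b)|\le|Q|^{-1}$, so this matrix is dominated. We must avoid all pairs with $|\langle a,b\rangle|>\delta$. These have probability at most $2e^{-M\delta^2/2}$, so random families of *polynomially many* points in $M$ avoid them. Polynomially many points cannot control averages of arbitrary functions on $Q$, but they can control polynomials of bounded degree, which form a space of dimension polynomial in $M$. So we truncate $H$ at degree $d$. The truncation destroys the sup-norm bound (1), but as an operator from $L_\infty$ to $L_1$ it moves $H$ by at most $\rho^{d+1}$, *uniformly in $M$*; and since the target is $\ell_1$, an $L_1$ error is harmless.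

**Textbook facts used.** *Hoeffding's inequality*: if $X_1,\dots,X_n$ are independent with values in $[\alpha,\beta]$, then $\frac1n\sum X_i$ deviates from its expectation by more than $t$ with probability at most $2e^{-2nt^2/(\beta-\alpha)^2}$. *Nets*: the unit sphere of a $D$-dimensional normed space has a $\gamma$-net with at most $(1+2/\gamma)^D$ elements.

**Proof of Proposition 1.**

**Step 1: fix the parameters, leaving only $M$ free.** Let $W_q=\operatorname{span}\{\chi_I:|I|\le q\}$. Put $\rho=1-\delta/2$ and fix $d\ge1$ with $\rho^{d+1}<\eta$. Put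
$$D=\dim W_{d+1},\qquad\kappa=\frac1D,\qquad n=D^6 .$$
Here $D$ is the number of subsets of $\{1,\dots,M\}$ of size at most $d+1$, so $M+1\le D\le(M+1)^{d+1}$. The number $M$ will be taken large, depending on $d,\delta,\eta$; then $D\to\infty$ and $\kappa\to0$.

**Step 2: truncate $H$ and measure the loss in $L_1$.** Let
$$k_d(a,b)=\sum_{|I|\text{ odd},\,|I|\le d}\rho^{|I|}\chi_I(a)\chi_I(b),\qquad(H_dh)(b)=E_{a\in Q}[h(a)k_d(a,b)] .$$
Then $H_dh=\sum_{|I|\text{ odd},\,|I|\le d}\rho^{|I|}\hat h(I)\chi_I\in W_d$. By Parseval, $\|Hh-H_dh\|_{L_2}\le\rho^{d+1}\|h\|_{L_2}$, so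
$$E_Q|Hh-H_dh|\le\|Hh-H_dh\|_{L_2}\le\rho^{d+1}\|h\|_\infty. \tag{8}$$

**Step 3: choose the points.** We claim that for $M$ large there are $a_1,\dots,a_n,b_1,\dots,b_n\in Q$ with

* (i) $|\langle a_i,b_j\rangle|\le\delta$ for all $i,j$;
* (ii) $\big|\frac1n\sum_i|p(a_i)|-E_Q|p|\big|\le\kappa E_Q|p|$ for all $p\in W_{d+1}$, and likewise for $(b_j)$;
* (iii) $\big|\frac1n\sum_i\chi_U(a_i)\big|\le\kappa$ whenever $1\le|U|\le d+1$, and likewise for $(b_j)$.

Choose all $2n$ points independently and uniformly in $Q$. We show that each condition fails with probability tending to $0$ as $M\to\infty$.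

*Condition (i).* For fixed $i,j$ the products $a_i(m)b_j(m)$ are $M$ independent uniform signs, so Hoeffding bounds the failure by $2e^{-M\delta^2/2}$. There are $n^2$ pairs, and $n\le(M+1)^{6(d+1)}$, so the total $2n^2e^{-M\delta^2/2}$ tends to $0$.

*Condition (iii).* For fixed $U\neq\emptyset$ the $\chi_U(a_i)$ are independent uniform signs. There are at most $D$ sets $U$ and two families, so failure has probability at most $2\cdot D\cdot2e^{-n\kappa^2/2}=4De^{-D^4/2}\to0$.

*Condition (ii).* For $p\in W_{d+1}$ we have $|\hat p(I)|\le E_Q|p|$, hence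
$$\|p\|_\infty\le\sum_{|I|\le d+1}|\hat p(I)|\le D\,E_Q|p|. \tag{9}$$
Let $\gamma=\kappa/(4D)=1/(4D^2)$ and let $\Lambda$ be a $\gamma$-net, of cardinality at most $(1+8D^2)^D$, of the unit sphere of $(W_{d+1},\|\cdot\|_{L_1(Q)})$. For $p'\in\Lambda$ the variables $|p'(a_i)|$ lie in $[0,D]$ by (9). By Hoeffding with $t=\kappa/2$, their mean deviates from $E_Q|p'|$ by more than $\kappa/2$ with probability at most $2e^{-n\kappa^2/(2D^2)}=2e^{-D^2/2}$. Summing over $\Lambda$ and both families, some deviation occurs with probability at most $4(1+8D^2)^De^{-D^2/2}\to0$.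

If no such deviation occurs, let $E_Q|p|=1$ and take $p'\in\Lambda$ with $E_Q|p-p'|\le\gamma$. By (9), $\|p-p'\|_\infty\le D\gamma=\kappa/4$, so replacing $p$ by $p'$ changes the empirical mean by at most $\kappa/4$ and the expectation by at most $\gamma\le\kappa/4$. The deviation for $p$ is at most $\frac\kappa2+\frac\kappa4+\gamma\le\kappa$. By homogeneity, (ii) holds for all $p\in W_{d+1}$.

So for large $M$ all three conditions hold together with positive probability, which proves the claim. Now set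
$$r_{ij}=n^{-2}k_d(a_i,b_j) .$$
Since $z_{ij}=\langle a_i,b_j\rangle$, condition (i) is (b).

**Step 4: prove (a) by returning from the sample to the cube.** Let $x\in[-1,1]^n$. For $p\in W_d$ put $\varphi(p)=\frac1n\sum_ix_ip(a_i)$. This is linear, and by (ii) $|\varphi(p)|\le\frac1n\sum_i|p(a_i)|\le(1+\kappa)E_Q|p|$. By Hahn–Banach in $L_1(Q)$ there is $h:Q\to\mathbb R$ with $\|h\|_\infty\le1+\kappa$ and $\varphi(p)=E_Q[hp]$ for $p\in W_d$. Thus the arbitrary weights $x_i$ on the sample act on $W_d$ like an honest bounded function on the cube. Since $k_d(\cdot,b_j)\in W_d$,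
$$\sum_ix_ir_{ij}=\tfrac1n\varphi\big(k_d(\cdot,b_j)\big)=\tfrac1n(H_dh)(b_j). \tag{10}$$
Let $p=H_dh\in W_d$ and $g=Hh$. By (1) and (8), $\|g\|_\infty\le1+\kappa$, $E_Qg=0$ and $E_Q|p-g|\le(1+\kappa)\rho^{d+1}$.

We have $|1+g|\le1+g+2\kappa$: this is clear where $1+g\ge0$, and where $1+g<0$ we have $-\kappa\le1+g<0$, so $|1+g|\le\kappa\le1+g+2\kappa$. Taking expectations, $E_Q|1+g|\le1+2\kappa$. Now (10), then (ii) for $(b_j)$ applied to $1+p\in W_d$, give
$$\sum_j\Big|\tfrac1n+\sum_ix_ir_{ij}\Big|=\tfrac1n\sum_j|1+p(b_j)|\le(1+\kappa)E_Q|1+p|\le(1+\kappa)\big(1+2\kappa+(1+\kappa)\rho^{d+1}\big).$$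
The bound does not depend on $x$, and as $M\to\infty$ it tends to $1+\rho^{d+1}<1+\eta$. So (a) holds for large $M$.

**Step 5: prove (c) by expanding in characters.** Put $A_U=\frac1n\sum_i\chi_U(a_i)$ and $B_U=\frac1n\sum_j\chi_U(b_j)$; so $A_\emptyset=B_\emptyset=1$. Since $\chi_I(a_i)a_i(m)=\chi_{I\triangle\{m\}}(a_i)$, and likewise for $b_j$,
$$\sum_{i,j}r_{ij}z_{ij}=\frac1M\sum_{m=1}^M\ \sum_{|I|\text{ odd},\,|I|\le d}\rho^{|I|}A_{I\triangle\{m\}}B_{I\triangle\{m\}} .$$
Fix $m$. The set $I=\{m\}$ contributes $\rho$. For every other $I$ the set $I\triangle\{m\}$ is nonempty of size at most $d+1$, so by (iii) its term has modulus at most $\kappa^2$; there are at most $D$ of them. Hence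
$$\sum_{i,j}r_{ij}z_{ij}\ge\rho-D\kappa^2=1-\frac\delta2-\frac1D\ge1-\delta\qquad\text{once }D\ge2/\delta .$$
This holds for large $M$, as $D\ge M+1$. $\blacksquare$

## 5. Proof of Theorem 1: the separated operator

**Step 1: define $T$ and check that it almost attains its norm at $e_0$.** Choose $\delta,\eta_1\in(0,1)$ so small that
$$\frac1{1+\eta_1}>1-\eta,\qquad\frac{1-\delta}{1+\eta_1}-\delta>\varepsilon. \tag{11}$$
This is possible because both left sides tend to $1$. Apply Proposition 1 with $(\delta,\eta_1)$ and define $V:c_0\to\ell_1$ by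
$$(Vx)_j=\tfrac1nx(0)+\sum_{i=1}^nx(i)r_{ij}\quad(1\le j\le n),\qquad(Vx)_j=0\quad(j>n).$$
As a function of $x(0)\in[-1,1]$ alone, $\|Vx\|$ is convex, so $\|V\|$ is the supremum of $\|Vx\|$ over $x\in B_{c_0}$ with $x(0)=\pm1$. By the symmetry $x\mapsto-x$ we may take $x(0)=1$, and then (a) gives $\|V\|\le1+\eta_1$. Also $\|Ve_0\|=n\cdot\frac1n=1$, so $\|V\|\ge1$. Put $T=V/\|V\|$. Then $\|T\|=1$ and $\|Te_0\|=1/\|V\|\ge\frac1{1+\eta_1}>1-\eta$.

**Step 2: separate $T$ from every competitor.** Let $S$ and $u_0$ be as in the theorem. Lemma 1 applies, so by (b) and (6), $\sum_{i,j=1}^nS_{ij}z_{ij}\le\delta$. For $i,j\in\{1,\dots,n\}$ we have $T_{ij}=r_{ij}/\|V\|$, so (c) gives $\sum_{i,j=1}^nT_{ij}z_{ij}\ge\frac{1-\delta}{1+\eta_1}$. By (5) with $R=T-S$,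
$$\|T-S\|\ge\sum_{i,j=1}^n(T_{ij}-S_{ij})z_{ij}\ge\frac{1-\delta}{1+\eta_1}-\delta>\varepsilon .$$

**Step 3: failure of the BPBp.** Let $\varepsilon\in(0,1)$ and suppose some $\eta(\varepsilon)>0$ works; we may lower it, so let $\eta(\varepsilon)<1$. Take $T$ for $(\varepsilon,\eta(\varepsilon))$ and $x_0=e_0$. The definition provides $S,u_0$ with $\|Su_0\|=1$, $\|u_0-e_0\|<\varepsilon<1$ and $\|S-T\|<\varepsilon$, contradicting Step 2. $\blacksquare$

## 6. Finite $L$ or finite-dimensional $L_1(\mu)$: the exact dichotomy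

We prove Theorem 2 in three parts.

### (A) Both infinite: transplanting the matrix

**Step 1: room for the construction.** Let $L$ be infinite and $\dim L_1(\mu)=\infty$. Let $\varepsilon,\eta\in(0,1)$, choose $\delta,\eta_1$ as in (11), and take $n,M,r_{ij},a_i,b_j,z_{ij}$ from Proposition 1 for $(\delta,\eta_1)$. Let $v$ be the norm of the operator $\ell_\infty^{n+1}\to\ell_1^n$ given by the formula for $V$; as before $1\le v\le1+\eta_1$.

Choose distinct $t_0,\dots,t_n\in L$ with pairwise disjoint open neighborhoods $V_i$ and, by Urysohn's lemma, $\varphi_i\in C_c(L)$ with $0\le\varphi_i\le1$, $\varphi_i(t_i)=1$, $\operatorname{supp}\varphi_i\subset V_i$.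

There are also disjoint measurable sets $B_1,\dots,B_n$ of finite positive measure. Otherwise let $l<n$ be the largest possible number of such sets, and $B_1,\dots,B_l$ a family of that size. By maximality no $B_i$ splits into two parts of positive measure, and every set of finite measure lies in $B_1\cup\dots\cup B_l$ up to a null set. So integrable simple functions are a.e. combinations of $1_{B_1},\dots,1_{B_l}$, and $\dim L_1(\mu)\le l$, a contradiction. Put $g_j=1_{B_j}/\mu(B_j)$.

**Step 2: the operator.** Define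
$$Tf=\tfrac1v\sum_{j=1}^n\Big(\tfrac1nf(t_0)+\sum_{i=1}^nf(t_i)r_{ij}\Big)g_j .$$
The map $f\mapsto(f(t_0),\dots,f(t_n))$ sends $B_{\mathcal C_0(L)}$ *onto* $B_{\ell_\infty^{n+1}}$, since $\sum x_i\varphi_i$ has norm $\max|x_i|$ and values $x_i$ at $t_i$. The map $(\alpha_j)\mapsto\sum\alpha_jg_j$ is isometric from $\ell_1^n$ into $L_1(\mu)$. Hence $\|T\|=v/v=1$. Since $\varphi_0(t_i)=0$ for $i\ge1$, $\|T\varphi_0\|=1/v>1-\eta$.

**Step 3: competitors attain their norm at a function supported near $t_0$.** Let $\|S\|=1=\|Su_0\|$, $\|u_0\|=1$, $\|u_0-\varphi_0\|<1$. The set $E=\{|u_0|=1\}$ is compact because $u_0\in\mathcal C_0(L)$, and $E\subset V_0$ because $\varphi_0=0$ and so $|u_0|<1$ off $V_0$. Take $y^*\in L_1(\mu)^*$ with $\|y^*\|=1$, $y^*(Su_0)=1$. By Riesz, $y^*\circ S$ is a regular signed measure $\nu$ with $|\nu|(L)\le1$ and $\int u_0\,d\nu=1$. From $1\le\int|u_0|\,d|\nu|\le|\nu|(L)\le1$ we get $\int(1-|u_0|)\,d|\nu|=0$, so $|\nu|(L\setminus E)=0$. Take $\psi\in C_c(L)$ with $0\le\psi\le1$,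 $\psi=1$ on $E$, $\operatorname{supp}\psi\subset V_0$, and put $w=u_0\psi$. Then $\|w\|\le1$ and $y^*(Sw)=\int_Eu_0\,d\nu=1$, so $\|Sw\|=1$.

**Step 4: domination and separation.** For signs $x_i$ put $f=\sum_{i=1}^nx_i\varphi_i$. Since $w$ and $f$ have disjoint supports, $\|w\pm f\|\le1$, so $\|Sw\pm Sf\|_1\le1$. As in Step 2 of Lemma 1, $\int\max(|Sw|,|Sf|)\,d\mu\le1=\int|Sw|\,d\mu$, so $|Sf|\le|Sw|$ a.e. There are finitely many sign vectors; taking the maximum over them pointwise,
$$\sum_{i=1}^n|S\varphi_i|\le|Sw|\quad\text{a.e.}$$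
Let $f_m=\sum_{i=1}^na_i(m)\varphi_i$ and $y_m=\sum_jb_j(m)1_{B_j}$, so $\|f_m\|\le1$, $\|y_m\|_\infty\le1$. As $f_m(t_0)=0$ and $\int_{B_j}g_j\,d\mu=1$,
$$\|T-S\|\ge\frac1M\sum_m\int y_m(T-S)f_m\,d\mu=\frac1v\sum_{i,j}r_{ij}z_{ij}-\sum_i\int S\varphi_i\sum_jz_{ij}1_{B_j}\,d\mu .$$
The last sum is at most $\delta\int\sum_i|S\varphi_i|\,d\mu\le\delta\|Sw\|_1=\delta$. So $\|T-S\|\ge\frac{1-\delta}{1+\eta_1}-\delta>\varepsilon$. Since $\eta$ was arbitrary, no $\varepsilon\in(0,1)$ admits an $\eta(\varepsilon)$, exactly as in Step 3 of Section 5.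

### (B) $\dim L_1(\mu)<\infty$: Lindenstrauss' property $\beta$

A finite-dimensional $L_1(\mu)$ is isometric to some $\ell_1^m$. A space $Y$ has property $\beta$ if there are points $y_\alpha\in S_Y$, functionals $f_\alpha\in S_{Y^*}$ and a number $r<1$ with $f_\alpha(y_\alpha)=1$, $|f_\alpha(y_{\alpha'})|\le r$ for $\alpha\ne\alpha'$, and $\|y\|=\sup_\alpha|f_\alpha(y)|$.

For $\ell_1^m$ take as functionals the sign vectors $s\in\{\pm1\}^m$ with $s_1=1$, and as points $y_s=s/m$. Then $\|y\|_1=\max_s|s(y)|$ and $s(y_s)=1=\|y_s\|_1$. If $s'\ne s$, the two vectors agree in at least one place (the first) and differ in at least one, so $|s'(y_s)|=\frac1m|\sum_is_is_i'|\le1-\frac2m$. This needs $m\ge2$; for $m=1$ there is only one functional. (In $\ell_1^2$ the functionals are $(1,1),(1,-1)$, the points are halves of these, and $s'(y_s)=0$.) By Acosta, Aron, García and Maestre (*J. Funct. Anal.* 254 (2008), Theorem 2.2), $(X,Y)$ has the BPBp for every $X$ whenever $Y$ has property $\beta$, and (B)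 follows. For $Y=\ell_1^m$ here is an argument that uses only the Bishop–Phelps–Bollobás theorem, that $(X,\mathbb R)$ has the BPBp for every Banach space $X$.

Let $\varepsilon\in(0,1)$ and $\tau=\varepsilon/(4m)$. Let $\eta_0(\tau)$ be provided by the Bishop–Phelps–Bollobás theorem for $\tau$, and $\eta=\min(\eta_0(\tau),\tau)$. Let $\|T\|=\|x_0\|=1$, $\|Tx_0\|>1-\eta$. Choose $s$ with $|s(Tx_0)|=\|Tx_0\|$ and put $f=s\circ T\in X^*$; then $1-\eta<|f(x_0)|\le\|f\|\le1$. Applying the theorem to $f/\|f\|$ we get $g\in S_{X^*}$, $u_0\in S_X$ with $|g(u_0)|=1$, $\|u_0-x_0\|<\tau$ and $\|g-f/\|f\|\|<\tau$, so $\|g-f\|<\tau+(1-\|f\|)<2\tau$. Let $\theta=(m-2)\tau$ if $m\ge2$, $\theta=0$ if $m=1$, and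
$$S_1x=Tx+\big((1+\theta)g(x)-f(x)\big)y_s .$$
Then $s(S_1x)=(1+\theta)g(x)$, so $\|s\circ S_1\|=1+\theta$, attained at $u_0$. For $s'\ne s$ and $\|x\|\le1$, with $r=1-\frac2m$,
$$|s'(S_1x)|\le1+r(\theta+2\tau)=1+\theta,$$
because $(1-r)\theta=\frac2m(m-2)\tau=2r\tau$. Hence $\|S_1\|=1+\theta=\|S_1u_0\|$. Put $S=S_1/(1+\theta)$. Then $\|S\|=\|Su_0\|=1$, $\|u_0-x_0\|<\varepsilon$, and $\|S-T\|\le\|S-S_1\|+\|S_1-T\|\le\theta+(\theta+2\tau)\le2m\tau<\varepsilon$.

### (C) $L$ finite: a compactness argument over cones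

This case is known, due to Acosta–Dávila; here is a short proof. Now $\mathcal C_0(L)=\ell_\infty^n$. Suppose the BPBp fails. An $\eta$ that works for $\varepsilon$ works for every larger $\varepsilon$, so it fails for some $\varepsilon\in(0,1)$. Then there are $T_k$ with $\|T_k\|=1$ and $x_k\in S_{\ell_\infty^n}$ with $\|T_kx_k\|>1-\frac1k$ that admit no $(S,u_0)$ as required. Writing $F_k=(T_ke_1,\dots,T_ke_n)\in L_1(\mu;\mathbb R^n)$ we have $T_kx=x\cdot F_k$. Since $L_1(\mu)$ is not locally compact, we cannot take limits of the $T_k$; we shall take limits of finitely many numerical data and modify each $T_k$ accordingly.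

**Step 1: the point $u_k$.** Let $\varepsilon'=\varepsilon/2$. Passing to a subsequence (relabeled, which keeps $\|T_kx_k\|>1-\frac1k$), the set $A=\{i:|x_k(i)|>1-\varepsilon'\}$ and the signs $s_i=\operatorname{sign}x_k(i)$, $i\in A$, do not depend on $k$; $A\ne\emptyset$ as $\|x_k\|=1$. Let $u_k=s_i$ on $A$ and $u_k=x_k$ off $A$. Then $\|u_k\|=1$, $\|u_k-x_k\|\le\varepsilon'<\varepsilon$. Let $c_i=s_i$ on $A$ and $c_i=0$ off $A$; this vector lies in $\{-1,0,1\}^n$ and does not depend on $k$.

**Step 2: $\|T_kc\|\to1$.** Let $y_k^*$ be a norm-one functional with $y_k^*(T_kx_k)=\|T_kx_k\|$ and $\alpha_i=y_k^*(T_ke_i)$. Since $\sum|\alpha_i|\le1$, we have $\sum_i(|\alpha_i|-\alpha_ix_k(i))<\frac1k$ with all terms nonnegative. For $i\notin A$ the term is at least $\varepsilon'|\alpha_i|$, so $\sum_{i\notin A}|\alpha_i|\le\frac1{k\varepsilon'}$. If $i\in A$ and $\alpha_is_i<0$, then $\alpha_ix_k(i)\le0$ and the term is at least $|\alpha_i|$, so these indices have total mass less than $\frac1k$.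 For the other $i\in A$, $\alpha_is_i\ge\alpha_ix_k(i)$. Hence
$$1\ge\|T_kc\|\ge\sum_{i\in A}\alpha_is_i\ge\sum_{i\in A}\alpha_ix_k(i)-\frac1k\ge1-\frac2k-\frac1{k\varepsilon'} .$$

**Step 3: cones on which the relevant norms are linear.** The hyperplanes $\{v:e\cdot v=0\}$, $e\in\{-1,0,1\}^n\setminus\{0\}$, cut $\mathbb R^n$ into finitely many closed polyhedral cones with nonempty interior, on each of which every $e\cdot v$ has constant weak sign. Each such cone is generated by finitely many vectors, which span $\mathbb R^n$. By Carathéodory every point of it is a nonnegative combination of linearly independent generators, and these can be completed to a basis by further generators. So the cone is covered by finitely many cones generated by $n$ linearly independent vectors of it. Altogether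
$$\mathbb R^n=\bigcup_{s\le N}Q_s,\qquad Q_s=\operatorname{cone}(q_{s1},\dots,q_{sn}),$$
with $q_{s1},\dots,q_{sn}$ linearly independent and each $e\in\{-1,0,1\}^n$ of constant weak sign on each $Q_s$. (For $n=2$ these are the eight sectors of angle $45^\circ$ bounded by the axes and the diagonals.)

**Step 4: finitely many numbers describe $\|T_ke\|$.** Let $\Omega_s^k=\{F_k\in Q_s\setminus\bigcup_{s'<s}Q_{s'}\}$; for fixed $k$ these sets partition the measure space. On $\Omega_s^k$ write $F_k=\sum_rc^k_{sr}q_{sr}$; the coefficients $c_{sr}^k\ge0$ are linear functions of $F_k$, hence integrable. Put $C_{sr}^k=\int_{\Omega_s^k}c_{sr}^k\,d\mu$. For fixed $s$ and $e$ the numbers $e\cdot q_{sr}$, $r=1,\dots,n$, have the same weak sign, so $|e\cdot F_k|=\sum_rc^k_{sr}|e\cdot q_{sr}|$ on $\Omega_s^k$ and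
$$\|T_ke\|=\sum_{s,r}C^k_{sr}|e\cdot q_{sr}|\qquad(e\in\{-1,0,1\}^n). \tag{12}$$
Summing (12) over unit vectors, $\sum_{s,r}C_{sr}^k\|q_{sr}\|_1=\sum_i\|T_ke_i\|\le n$. So the $C^k_{sr}$ are bounded, and along a subsequence $C^k\to C$ and $P=\{(s,r):C_{sr}^k>0\}$ does not depend on $k$; thus $C=0$ off $P$.

**Step 5: rescale the coefficients to their limits.** Put
$$F_k'=\sum_{r:(s,r)\in P}\frac{C_{sr}}{C_{sr}^k}\,c_{sr}^kq_{sr}\ \text{ on }\Omega_s^k,\qquad S_kx=x\cdot F_k' .$$
Then $F_k'\in Q_s$ on $\Omega_s^k$, with coefficients of integral $C_{sr}$, so as in (12)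
$$\|S_ke\|=\sum_{s,r}C_{sr}|e\cdot q_{sr}|=\lim_l\|T_le\|\qquad(e\in\{-1,0,1\}^n).$$
The norm of an operator on $\ell_\infty^n$ is its maximum over the sign vectors, by convexity. Hence $\|S_k\|=\lim_l\|T_l\|=1$, and $\|S_kc\|=1$ by Step 2.

**Step 6: $S_k$ attains its norm at $u_k$ and is close to $T_k$.** Take $\|y^*\|=1$ with $y^*(S_kc)=1$ and put $\beta_i=y^*(S_ke_i)$. Then $\sum_i|\beta_i|\le1=\sum_{i\in A}\beta_is_i$, so $\beta_i=0$ off $A$, and $y^*(S_ku_k)=\sum_{i\in A}\beta_is_i=1$. Hence $\|S_ku_k\|=1$. For $(s,r)\notin P$ we have $c^k_{sr}=0$ a.e. on $\Omega^k_s$, so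
$$\|S_k-T_k\|\le\int\|F_k'-F_k\|_1\,d\mu\le\sum_{(s,r)\in P}\Big|\frac{C_{sr}}{C^k_{sr}}-1\Big|C^k_{sr}\|q_{sr}\|_1=\sum_{s,r}|C_{sr}-C_{sr}^k|\,\|q_{sr}\|_1\to0 .$$
For large $k$ the pair $(S_k,u_k)$ is admissible for $(T_k,x_k)$, a contradiction. This proves Theorem 2. $\blacksquare$

## 7. Entrywise exponentials and the threshold $\varepsilon=1$

Theorem 1 uses $\|u_0-e_0\|<1$ in an essential way: it makes $u_0$ peak only at the index $0$. If $u_0$ may move by exactly $1$, it may become an all-ones vector, and the picture changes completely.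

For a real $N\times N$ matrix $w$ let $\|w\|=\max\{\sum w_{ij}u_iv_j:u,v\in\{\pm1\}^N\}$, the norm of $w$ from $\ell_\infty^N$ to $\ell_1^N$. With $u\otimes v=(u_iv_j)$ and $\langle w,d\rangle=\sum w_{ij}d_{ij}$ this is $\max\langle w,u\otimes v\rangle$. Let $\pi$ be the dual norm; by the bipolar theorem its unit ball is $\operatorname{conv}\{u\otimes v:u,v\in\{\pm1\}^N\}$. Write $\mathbf 1$ for the all-ones vector. For example, for $N=2$ the identity matrix is $\frac12(\mathbf 1\otimes\mathbf 1+u\otimes u)$ with $u=(1,-1)$, so $\pi(I)\le1$; as entries are bounded by $\pi$, $\pi(I)=1$.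

The norm $\pi$ is submultiplicative for the entrywise product: this product sends $(u\otimes v,u'\otimes v')$ to $(uu')\otimes(vv')$, again of the same kind, and the general case follows by taking convex combinations and scaling.

**Proposition 2.** If $\|w\|\le1$, $0<\eta\le1$ and $\sum_{i,j}w_{ij}\ge1-\eta$, there is $w'$ with $\|w'\|=\sum_{i,j}w_{ij}'$ and $\|w-w'\|\le2\sqrt\eta$.

**Step 1: the target cone, and separation from it.** Put $\theta_{u,v}=\mathbf 1\otimes\mathbf 1-u\otimes v$ and
$$K=\{w':\langle w',\theta_{u,v}\rangle\ge0\text{ for all }u,v\in\{\pm1\}^N\}.$$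
If $w'\in K$, then $\sum w'_{ij}\ge\langle w',u\otimes v\rangle$ for all $u,v$, so $\|w'\|=\sum w'_{ij}$. Let $\Delta=\operatorname{dist}(w,K)$; as $K$ is closed and the dimension is finite, $\Delta$ is attained. We must show $\Delta\le2\sqrt\eta$, and may assume $\Delta>0$. Separating $K$ from the open ball $B(w,\Delta)$ gives $d\neq0$, which we normalize by $\pi(d)=1$, and a number $\alpha$ with $\langle w',d\rangle\ge\alpha\ge\langle x,d\rangle$ for $w'\in K$, $x\in B(w,\Delta)$. Since $0\in K$, $\alpha\le0$. Since $K$ is a cone, $\langle w',d\rangle\ge0$ on $K$, for otherwise multiples of $w'$ would violate the lower bound $\alpha$. The supremum of $\langle x,d\rangle$ over the ball is $\langle w,d\rangle+\Delta\pi(d)$, so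
$$-\langle w,d\rangle\ge\Delta. \tag{13}$$
By Farkas' lemma, $d=\sum_k\lambda_k\theta_{u_k,v_k}$, a finite sum with $\lambda_k\ge0$.

It is tempting to bound $-\langle w,d\rangle$ directly. For each $u,v$,
$$\langle w,\theta_{u,v}\rangle\ge(1-\eta)-1=-\eta, \tag{14}$$
so $-\langle w,d\rangle\le\eta\sum\lambda_k$; but we have no bound on $\sum\lambda_k$, only $\pi(d)=1$. The way out is to replace $d$ by a matrix that is close to $td$ but is an *average* of $\theta$'s.

**Step 2: the entrywise exponential is a convex combination.** Let $t=\sqrt\eta\in(0,1]$ and form $e^{-td}$ entrywise. Its entries are $\prod_ke^{-t\lambda_k(1-s_k)}$ with $s_k=u_k(i)v_k(j)=\pm1$. For $s=\pm1$,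
$$e^{-t\lambda(1-s)}=(1-q)+qs,\qquad q=\tfrac12\big(1-e^{-2t\lambda}\big)\in[0,\tfrac12]$$
(both sides are $1$ at $s=1$ and $e^{-2t\lambda}$ at $s=-1$). So $e^{-td}$ is the entrywise product of the matrices $(1-q_k)\mathbf 1\otimes\mathbf 1+q_ku_k\otimes v_k$. Multiplying out, it is a convex combination of matrices $u\otimes v$ with $u,v$ sign vectors. Hence $\mathbf 1\otimes\mathbf 1-e^{-td}$ is a convex combination of matrices $\theta_{u,v}$, and by (14)
$$\langle w,\mathbf 1\otimes\mathbf 1-e^{-td}\rangle\ge-\eta. \tag{15}$$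

**Step 3: compare with the linear term.** By submultiplicativity and $\pi(d)=1$,
$$\pi\big(e^{-td}-\mathbf 1\otimes\mathbf 1+td\big)\le\sum_{l\ge2}\frac{t^l}{l!}=e^t-1-t\le t^2\qquad(0\le t\le1),$$
the last step because $\sum_{l\ge2}t^{l-2}/l!\le e-2<1$. Since $\|w\|\le1$, (15) gives
$$t\langle w,d\rangle=\langle w,\mathbf 1\otimes\mathbf 1-e^{-td}\rangle+\langle w,e^{-td}-\mathbf 1\otimes\mathbf 1+td\rangle\ge-\eta-t^2 .$$
With (13), $\Delta\le-\langle w,d\rangle\le(\eta+t^2)/t=2\sqrt\eta$. $\blacksquare$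

**Proof of Theorem 3.** In this proof both $c_0$ and $\ell_1$ are indexed by $1,2,\dots$.

**Step 1: reduce to nonnegative vectors.** Sign changes of coordinates are isometries of $c_0$ and of $\ell_1$. Composing $T$ with them, and undoing them at the end, we may assume $x_0\ge0$ and $Tx_0\ge0$ coordinatewise.

**Step 2: $T$ is almost as large on long all-ones vectors.** Let $\alpha_i=\sum_j(Te_i)_j$, the coefficients of the functional $x\mapsto\sum_j(Tx)_j$. Then $\sum|\alpha_i|\le1$ and $\sum\alpha_ix_0(i)=\|Tx_0\|>1-\eta$. So $\sum(|\alpha_i|-\alpha_ix_0(i))<\eta$ with nonnegative terms. When $\alpha_i<0$ the term is at least $|\alpha_i|$, so $\sum\alpha_i^-<\eta$. Therefore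
$$\sum_i\alpha_i\ge\sum_i\alpha_i^+x_0(i)-\sum_i\alpha_i^->(1-\eta)-\eta=1-2\eta .$$

**Step 3: reduce to a matrix.** By Pitt's theorem, bounded operators from $c_0$ to $\ell_1$ are compact. Let $P_N$ be the projections onto the first $N$ coordinates. The $P_N$ converge to the identity uniformly on compact subsets of $\ell_1$, so $\|T-P_NT\|\to0$. The adjoint $T^*:\ell_\infty\to\ell_1=c_0^*$ is compact too, so likewise $\|T-TP_N\|=\|T^*-P_N^*T^*\|\to0$. Hence
$$\|T-P_NTP_N\|\le\|T-P_NT\|+\|P_N(T-TP_N)\|\to0.$$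
Let $w$ be the $N\times N$ matrix of $P_NTP_N$. Then $\big|\sum_{i\le N}\alpha_i-\sum_{i,j\le N}w_{ij}\big|\le\|(T-P_NT)\sum_{i\le N}e_i\|_1\le\|T-P_NT\|$, so $\sum w_{ij}\to\sum\alpha_i>1-2\eta$. Fix $N$ with $\|T-P_NTP_N\|\le\eta$ and $\sum w_{ij}\ge1-2\eta$. Also $\|w\|\le1$.

**Step 4: apply Proposition 2 and normalize.** Proposition 2 with $2\eta$ gives $w'$ with $\|w-w'\|\le2\sqrt{2\eta}$ and $\|w'\|=\sum w'_{ij}$. Since $|\sum w'_{ij}-\sum w_{ij}|\le\|w'-w\|$ and $\|w'\|\le\|w\|+\|w'-w\|$,
$$1-2\eta-2\sqrt{2\eta}\le\|w'\|\le1+2\sqrt{2\eta} .$$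
For $\eta<\frac1{16}$ the left side exceeds $1-\frac18-\frac1{\sqrt2}>0$. Let $S$ be the operator with matrix $w'/\|w'\|$, zero outside the first $N$ coordinates, and $u_0=\sum_{i\le N}e_i$. Then $\|S\|=1$ and $\|Su_0\|\ge\sum_{i,j}w_{ij}'/\|w'\|=1$, so $\|Su_0\|=1$. Since $u_0$ and $x_0$ have all coordinates in $[0,1]$, $\|u_0-x_0\|\le1$. Finally
$$\|S-T\|\le\big|1-\|w'\|\big|+\|w'-w\|+\eta\le(2\eta+2\sqrt{2\eta})+2\sqrt{2\eta}+\eta=4\sqrt{2\eta}+3\eta .$$

**Step 5: the threshold.** For $\eta=\frac1{100}$ the bound is $4\sqrt{0.02}+0.03<0.6<1$. So for every $\varepsilon>1$ we have $\|u_0-x_0\|\le1<\varepsilon$ and $\|S-T\|<1<\varepsilon$, and $\eta(\varepsilon)=\frac1{100}$ meets the requirement in the definition. For $\varepsilon<1$ it fails by Theorem 1. $\blacksquare$
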